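# Half-cylinders joined through a pinhole: domains with several cylindrical ends on which $-\Delta u+\lambda u=u_+^p$ has no nontrivial solution

## 1. Two ends should be enough: a guess and four tests

Let $N\ge 2$ and let $\Omega\subset\mathbb R^N$ be an unbounded domain. We look at
$$-\Delta u+\lambda u=u_+^p\quad\text{in }\Omega,\qquad u\in H^1_0(\Omega),\tag{1}$$
where $u_+=\max\{u,0\}$, $\lambda\ge 0$, and $1<p<\infty$ if $N=2$, $1<p<\frac{N+2}{N-2}$ if $N\ge 3$. A nontrivial solution is a weak solution $u\not\equiv 0$. The domains of interest are finitely many half-infinite tubes attached to a bounded piece. Write $x=(x',x_N)\in\mathbb R^{N-1}\times\mathbb R$ and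
$$S_d=\{|x'|<d\},\qquad \hat S_d=\{x\in S_d:\ x_N>0\}.$$

**Condition $(\Omega_1)$.** $\Omega$ is a domain with Lipschitz continuous boundary, and there are $d>0$, an integer $K\ge 2$, a bounded set $A$ and congruent transformations $\Lambda_1,\dots,\Lambda_K$ with $\Omega=A\cup\Lambda_1(\hat S_d)\cup\dots\cup\Lambda_K(\hat S_d)$ and $\Lambda_i(\hat S_d)\cap\Lambda_j(\hat S_d)=\emptyset$ for $i\ne j$.

For example, $S_d$ itself satisfies $(\Omega_1)$ with $K=2$. So does the L-shaped planar strip $\{|x_1|<1,\ x_2>-1\}\cup\{|x_2|<1,\ x_1>-1\}$, with $d=1$, $K=2$: its ends are $\{|x_1|<1,x_2>1\}$ and $\{|x_2|<1,x_1>1\}$, and the rest is bounded.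

The conjecture we discuss is stated in the paper "An existence result for some semi-linear elliptic equation in bent strip-like unbounded domains (Variational Problems and Related Topics)":

> If $\lambda\ge0$ and $\Omega$ satisfies $(\Omega_1)$, then (1) has a nontrivial solution.

The first guess is yes. Let us see what speaks for it.

**Test 1: no end.** If $\Omega$ is bounded, (1) has a positive solution; this is background.

**Test 2: one end.** Esteban and Lions proved: if some $X\in\mathbb R^N$ satisfies $\nu(x)\cdot X\ge0$ and $\nu(x)\cdot X\not\equiv0$ on $\partial\Omega$, where $\nu$ is the outer unit normal, then (1) has no nontrivial solution. For $\hat S_d$ take $X=-e_N$: then $\nu\cdot X=0$ on the lateral boundary and $\nu\cdot X=1$ on the bottom. So a half-cylinder has no nontrivial solution. The mechanism, for boundaries that allow the integration by parts, is a conservation law. For a constant vector $X$ put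
$$Z=(X\cdot\nabla u)\nabla u-X\Big(\tfrac12|\nabla u|^2+\tfrac\lambda2u^2-F(u)\Big),\qquad F(u)=\frac{u^{p+1}}{p+1}\quad(u\ge 0).\tag{2}$$
In $\operatorname{div}Z$ the two terms with second derivatives $X_k\,\partial_{k}\partial_l u\,\partial_lu$ cancel, and
$$\operatorname{div}Z=(X\cdot\nabla u)(\Delta u-\lambda u+u^p)=0 .$$
Where $u=0$ on the boundary, $\nabla u=(\partial_\nu u)\nu$, hence $Z\cdot\nu=\frac12(X\cdot\nu)|\partial_\nu u|^2$. Integrating, $\int_{\partial\Omega}(X\cdot\nu)|\partial_\nu u|^2=0$, which contradicts Hopf's lemma where $X\cdot\nu>0$.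

**Test 3: two ends, straight.** On $S_1$ a nontrivial solution exists. Put $\|u\|^2=\int_{S_1}|\nabla u|^2+\lambda u^2$; by Poincaré's inequality in the cross section this is equivalent to the $H^1$ norm squared on $H^1_0(S_1)$. Let $m=\inf\{\|u\|^2:\ u\in H_0^1(S_1),\ \int u_+^{p+1}=1\}$, which is positive by Sobolev's inequality. Ekeland's variational principle gives $u_k$ with $\int(u_k)_+^{p+1}=1$, $\|u_k\|^2\to m$, and reals $\mu_k$ such that $-\Delta u_k+\lambda u_k-\mu_k(u_k)_+^p\to0$ in $H^{-1}$. Testing with $u_k$ gives $\mu_k\to m$. On the cells $Q_i=\{|x'|<1,\ i<x_N<i+1\}$ Sobolev's inequality has one constant, so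
$$\int_{Q_i}(u_k)_+^{p+1}\le C\Big(\int_{Q_i}(u_k)_+^{p+1}\Big)^{\frac{p-1}{p+1}}\|u_k\|^2_{H^1(Q_i)} .$$
Summing over $i$, $1\le C'\sup_i\big(\int_{Q_i}(u_k)_+^{p+1}\big)^{(p-1)/(p+1)}$. So some cell carries a fixed amount, and after an integer translation along the axis it is $Q_0$. The weak limit $u$ of a subsequence has $u_+\not\equiv0$ by Rellich's theorem on $Q_0$, and it solves $-\Delta u+\lambda u=mu_+^p$. Then $m^{1/(p-1)}u$ is a nontrivial solution of (1).

**Test 4: two ends, bent.** For the L-shaped strip the criterion of Esteban and Lions does not apply. The sides of an end with axis $e$ have all unit vectors $\omega\perp e$ as normals, both $\omega$ and $-\omega$. So $\nu\cdot X\ge0$ forces $X\parallel e$ for each end, and two nonparallel ends force $X=0$.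

Thus one end prevents solutions, two ends can support one, and the known obstruction disappears as soon as two ends point in nonparallel directions. Nevertheless the guess is wrong. Put
$$p^*=5\ \text{ if }N=2,\qquad p^*=\frac N{N-2}\ \text{ if }N\ge3 ;$$
note that $p^*<\frac{N+2}{N-2}$ if $N\ge3$.

**Theorem 1.** Let $N,K\ge2$, $1<p<p^*$ and $\Lambda\ge0$. Let $\Omega_\varepsilon$, $0<\varepsilon<\frac18$, be the domains constructed in Section 3; they have $C^\infty$ boundary and satisfy $(\Omega_1)$ with $d=1$ and exactly $K$ ends. There is $\varepsilon_0>0$ such that for all $\varepsilon\in(0,\varepsilon_0)$ and all $\lambda\in[0,\Lambda]$, problem (1) has no nontrivial solution in $\Omega=\Omega_\varepsilon$.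

**Corollary 2.** The conjecture is false: for every $N\ge2$, $K\ge2$, $d>0$, $\lambda\ge0$ and $1<p<p^*$ there is a domain with $C^\infty$ boundary that satisfies $(\Omega_1)$ with exactly $K$ ends of width $d$, and in which (1) has no nontrivial solution.

The corollary follows by scaling. If $u$ solves (1) in $d\,\Omega$ with parameter $\lambda$, then $v(y)=d^{2/(p-1)}u(dy)$ satisfies $-\Delta v+\lambda d^2v=v_+^p$ in $\Omega$, because $\frac2{p-1}+2=\frac{2p}{p-1}$. So take $d\,\Omega_\varepsilon$ with $\Lambda=\lambda d^2$. From now on $d=1$.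

For subcritical $p\ge p^*$ nothing is claimed except the conditional statement of Section 10.

## 2. One translation vector per end, and what is left at the cut

No single $X$ works, so a sensible person uses several: cut $\Omega$ into $K$ pieces, each with one end of direction $e_j$, and on piece $j$ use $X_j=-e_j$, as in Test 2. If $X_j\cdot\nu\ge0$ on the boundary of each piece, integrating $\operatorname{div}Z=0$ gives
$$\tfrac12\int_{\partial\Omega\,\cap\,\text{piece }j}(X_j\cdot\nu)|\partial_\nu u|^2\ \le\ \int_{\text{cut}}|Z| .$$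
The cut term is where this stops. For the straight cylinder cut at $x_N=0$, the left side is zero, the cut term is not, and by Test 3 a solution exists. The remedy suggests itself: let the cut be a tiny hole of size $\varepsilon$, and let $X_j\cdot\nu$ be strictly positive near the hole, so that the left side is not lost. We therefore give each tube a conical tip, put all tips at one point, and open a neck of size $\varepsilon$ there.

But "small hole, hence small cut term" is not an argument, because $u$ depends on $\varepsilon$. Three things may go wrong as $\varepsilon\to0$.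

1. The solutions may blow up, in particular at the scale of the neck. A rescaled limit there would solve $-\Delta v=v^p$ in an unbounded domain $D$: several cones joined by a neck of size one. This must be excluded, and it is where $p<p^*$ enters.
2. Gradients may be singular at the vertex of a cone. In the plane, $w=r^{1/2}\sin(\theta/2)$ on the slit plane vanishes on the slit, yet $|\nabla w|^2=\frac1{4r}$ and $\int_{\partial B_\rho}|\nabla w|^2=\frac\pi2$ for every $\rho$: a smaller circle does not help. So opening angle $2\pi$ is not allowed.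
3. The cut term must be small compared with the left side. One has to normalize $u$, and normalizing by the maximum is risky, since the maximum might sit far out in a tube while $u$ is relatively negligible near the hole.

The plan is a proof by contradiction with $\varepsilon_n\to0$. Blow-up is excluded first. Then we normalize at one fixed point in each cone, which by Harnack's inequality controls the solution near the hole. The limit lives in a cone with an honest vertex, where the cut term tends to $0$, and Hopf's lemma ends the argument as in Test 2.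

## 3. Cones, tips, and the neck

**Notation.** $B_r=B_r(0)$; $\lambda_1(G)$ is the first Dirichlet eigenvalue of $-\Delta$ on $G$. For a unit vector $e$ and $\alpha\in(0,\pi)$ let $C(e,\alpha)=\{x\ne0:\ x\cdot e>|x|\cos\alpha\}$.

**Exponent of a cone.** Let $\psi>0$ be the first Dirichlet eigenfunction of the Laplace–Beltrami operator on the cap $C(e,\alpha)\cap S^{N-1}$, let $m(\alpha)$ be its eigenvalue, and let $\gamma(\alpha)>0$ solve $\gamma(\gamma+N-2)=m(\alpha)$. In polar coordinates
$$\Delta\big(|x|^s\psi(x/|x|)\big)=\big(s(s+N-2)-m(\alpha)\big)|x|^{s-2}\psi(x/|x|),\tag{3}$$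
so $|x|^\gamma\psi$ and $|x|^{-(\gamma+N-2)}\psi$ are harmonic in $C(e,\alpha)$ and vanish on its lateral boundary. Examples: for a half-space, $\alpha=\frac\pi2$, the function $x\cdot e$ shows $\gamma=1$. For $N=2$ the cap is an arc of length $2\alpha$, so $m=(\pi/2\alpha)^2$ and $\gamma(\alpha)=\frac{\pi}{2\alpha}$.

**Choice of the angles.** The purpose is to make one cone so wide that its exponent is almost the smallest possible. I claim that $\gamma(\pi-\beta')\to\frac12$ for $N=2$, and $\gamma(\pi-\beta')\to0$ for $N\ge3$, as $\beta'\to0$. For $N=2$ this is the formula above. For $N\ge3$ let $\vartheta$ be the angle to $-e_N$ and take on $C(e_N,\pi-\beta')\cap S^{N-1}$ the test function $f=0$ for $\vartheta\le\beta'$, $f=\ln(\vartheta/\beta')/\ln(1/\sqrt{\beta'})$ for $\beta'\le\vartheta\le\sqrt{\beta'}$, and $f=1$ otherwise. Then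
$$\int|\nabla f|^2\le \frac{C}{(\ln(1/\sqrt{\beta'}))^{2}}\int_{\beta'}^{\sqrt{\beta'}}\vartheta^{-2}\vartheta^{N-2}\,d\vartheta\le\frac{C}{\ln (1/\sqrt{\beta'})}\to0,$$
since $\vartheta^{N-4}\le\vartheta^{-1}$ for $\vartheta\le1$, while $\int f^2\to|S^{N-1}|$. So $m(\pi-\beta')\to0$ and $\gamma(\pi-\beta')\to0$.

Consequently $1+\frac2{\gamma(\pi-\beta')+N-2}\to p^*$, and as $p<p^*$ we can fix $\beta'\in(0,\frac\pi2)$ such that, with $\gamma=\gamma(\pi-\beta')$,
$$p<1+\frac2{\gamma+N-2}.\tag{4}$$
(A half-space in place of this wide cone would give $\gamma=1$, and (4) would only cover $p<\frac{N+1}{N-1}$.) Fix also $\beta\in(0,\beta')$ and put $C'=C(e_N,\pi-\beta')$.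

**The cones.** Let $e_1=e_N$, $\alpha_1=\pi-\beta$, $C_1=C(e_N,\pi-\beta)=\{x\ne0:\ x_N>-|x'|\cot\beta\}$. The complement of $\overline{C_1}$ is $C(-e_N,\beta)$. Choose distinct unit vectors $e_2,\dots,e_K$ and $\alpha\in(0,\frac\pi4)$ so small that the closures of $C_j=C(e_j,\alpha)$, $j\ge2$, are, apart from $0$, pairwise disjoint and contained in $C(-e_N,\beta)$. Put $\alpha_j=\alpha$ for $j\ge2$. Then the sets $\overline{C_j}\setminus\{0\}$, $1\le j\le K$, are pairwise disjoint, and $\overline{C'}\setminus\{0\}\subset C_1$ because $\beta<\beta'$.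

**Half-cylinder with a wide tip ($j=1$).** The purpose is a tube that is exactly the cone $C_1$ near $0$, exactly cylindrical far out, and never violates the sign of $X_1\cdot\nu$. Let $k(t)=1-e^{-1/(1-t)}$ for $t<1$ and $k(t)=1$ for $t\ge1$. This is smooth, $k'>0$ on $(-\infty,1)$, and its inverse on $(0,1)$ is $g_0(r)=1-1/\ln\frac1{1-r}<1$. As $g_0(\frac23)=1-\frac1{\ln3}>0$ and $g_0$ increases, $g_0\ge0$ on $[\frac23,1)$. Let $\eta$ be a smooth cut-off, $0\le\eta\le1$, $\eta=0$ on $[0,\frac23]$, $\eta=1$ on $[\frac34,1]$, and set, with $\eta g_0:=0$ where $\eta=0$,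
$$g(r)=-(1-\eta(r))\,r\cot\beta+\eta(r)g_0(r)\quad(0\le r<1),\qquad \Omega^1=\{|x'|<1,\ x_N>g(|x'|)\}.$$
Then $g=-r\cot\beta$ on $[0,\frac12]$ and $-r\cot\beta\le g<1$. In $\{|x'|>\frac34\}$, the domain $\Omega^1$ is $\{|x'|<k(x_N)\}$, because $x_N>g_0(r)$ means $k(x_N)>r$. Finally $\Omega^1\cap\{x_N>1\}=\{|x'|<1,\ x_N>1\}$.

**Half-cylinders with narrow tips ($j\ge2$).** Put $T=2\cot\alpha$. Since $\cot\alpha>1$, there is a smooth nonincreasing $\theta:[0,\infty)\to[0,1]$ with $\theta=1$ on $[0,\frac12]$, $\theta=0$ on $[T,\infty)$ and $\int_0^\infty\theta=\cot\alpha$. Let $h(t)=\tan\alpha\int_0^t\theta$. Then $h$ is nondecreasing, $h(t)=t\tan\alpha$ on $[0,\frac12]$, $h(t)\le\min(1,t\tan\alpha)$, and $h=1$ on $[T,\infty)$. With $t=x\cdot e_j$ set $\Omega^j=\{t>0,\ |x-te_j|<h(t)\}$.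

**Sign of the normal.** In all cases $\Omega^j$ is connected, $\Omega^j\subset C_j$, $\Omega^j\cap B_{1/2}=C_j\cap B_{1/2}$, and $\partial\Omega^j\setminus\{0\}$ is smooth. Put $X_j=-e_j$. On $\partial\Omega^1$ the outer normal is a positive multiple of $(g'x'/r,-1)$ or of $(x'/r,-k')$; on $\partial\Omega^j$, $j\ge2$, of $\omega-h'(t)e_j$ with a unit vector $\omega\perp e_j$. Since $k'\ge0$ and $h'\ge0$,
$$X_j\cdot\nu\ge0\ \text{ on }\partial\Omega^j\setminus\{0\},\qquad X_j\cdot\nu=\sin\alpha_j>0\ \text{ on }\partial C_j\setminus\{0\},\tag{5}$$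
and the second relation holds in particular on $\partial\Omega^j\cap B_{1/2}\setminus\{0\}$. (On $\partial C_1$ the unit normal is $\sin\beta\,(-\cot\beta\,x'/r,-1)$; for $j\ge2$, $\tan\alpha/\sqrt{1+\tan^2\alpha}=\sin\alpha$.)

**The neck domain $D$.** The purpose is one smooth domain that equals $\bigcup_jC_j$ outside $B_1$ and connects the cones inside. On $S^{N-1}$ let $q(\sigma)=-\prod_{j=1}^K(\cos\alpha_j-\sigma\cdot e_j)$. The $j$-th factor is positive outside the closed $j$-th cap, zero on its boundary, negative in the open cap. The closed caps are disjoint, so at most one factor is $\le0$ at each point, and $\{q>0\}=\bigcup_jC_j\cap S^{N-1}$. Also $dq\ne0$ on $\{q=0\}$: there one factor vanishes, the others are positive, and the tangential part of $e_j$ is nonzero where $\sigma\cdot e_j=\cos\alpha_j\in(-1,1)$. Let $\chi$ be smooth, $\chi=1$ on $[0,\frac12]$, $\chi'<0$ on $(\frac12,1)$, $\chi=0$ on $[1,\infty)$, let $A_0>\max|q|$, and put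
$$\Phi(x)=q(x/|x|)+A_0\chi(|x|),\qquad D=\{0\}\cup\{\Phi>0\}.$$
Then $D\supset\overline{B_{1/2}}\cup\bigcup_jC_j$ and $D\setminus B_1=\bigcup_jC_j\setminus B_1$. The set $D$ is open, and star-shaped about $0$ because $\Phi$ is radially nonincreasing; so it is connected. Its boundary $\{\Phi=0\}$ is smooth: $\Phi=0$ forces $|x|>\frac12$; for $\frac12<|x|<1$ the radial derivative of $\Phi$ is nonzero, and for $|x|\ge1$ we have $q=0$ and the tangential derivative is nonzero. For $N=K=2$, picture a sector of opening $2\pi-2\beta$ and a thin opposite sector of opening $2\alpha$, connected through a rounded disc.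

**The domain $\Omega_\varepsilon$.** For $0<\varepsilon<\frac18$ let $\Omega_\varepsilon=(\varepsilon D\cap B_{1/2})\cup\Omega^1\cup\dots\cup\Omega^K$. Since $\varepsilon D\supset\bigcup_jC_j\supset\bigcup_j\Omega^j$, and $\varepsilon D=\bigcup_jC_j$ outside $B_\varepsilon$,
$$\Omega_\varepsilon\cap B_{1/2}=\varepsilon D\cap B_{1/2},\qquad \Omega_\varepsilon\setminus B_\varepsilon=\bigcup_j\Omega^j\setminus B_\varepsilon.\tag{6}$$
The star-shaped set $\varepsilon D\cap B_{1/2}$ meets every $\Omega^j$, so $\Omega_\varepsilon$ is connected. Its boundary is smooth by (6). The sets $\Omega^1\cap\{x_N>1\}$ and $\Omega^j\cap\{x\cdot e_j>T\}$, $j\ge2$, are disjoint congruent copies of $\hat S_1$, and the rest is bounded. So $\Omega_\varepsilon$ satisfies $(\Omega_1)$ with $d=1$ and exactly $K$ ends.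

**Uniform charts.** To take limits we need boundary charts at the right scale. Let $\ell(x)=\min\{1,\max\{|x|,\varepsilon\}\}$, a 1-Lipschitz function. There are $c_0\in(0,1)$ and $C_0$, independent of $\varepsilon$, such that for every $x\in\partial\Omega_\varepsilon$
$$\ell(x)^{-1}(\Omega_\varepsilon-x)\cap B_{c_0}=\{y_N>\varphi(y')\}\cap B_{c_0}\ \text{ after a rotation},\quad \varphi(0)=0,\ \nabla\varphi(0)=0,\ \|\varphi\|_{C^3}\le C_0.\tag{7}$$

* If $|x|\le4\varepsilon$ and $|x|\le\frac14$, then $x/\varepsilon$ lies in the compact set $\partial D\cap\overline{B_4}$, $\ell(x)/\varepsilon\in[1,4]$, and $B(x,\ell(x))\subset B_{1/2}$, where $\Omega_\varepsilon=\varepsilon D$.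
* If $4\varepsilon\le|x|\le\frac14$, then $B(x,|x|/2)$ lies in $\{\varepsilon<|y|<\frac12\}$, so there $\Omega_\varepsilon=\bigcup_jC_j$, and $\ell(x)=|x|$. The claim follows by homogeneity from compactness of $\bigcup_j\partial C_j\cap S^{N-1}$.
* If $|x|\ge\frac14$, then $\Omega_\varepsilon=\bigcup_j\Omega^j$ in $B(x,\frac18)$ and $\ell(x)\in[\frac14,1]$. The surfaces $\partial\Omega^j\setminus B_{1/8}$ are smooth, do not depend on $\varepsilon$, are exactly cylindrical outside a compact set, and have positive mutual distance because $\Omega^j\subset C_j$.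

**Standard estimate.** Suppose $|v|$ and $|\Delta v|$ are bounded by $C$ in a region with a chart as in (7), and $v=0$ on that boundary portion. Then the $L^m$ estimates with large $m$ bound $v$ in $C^{1,1/2}$ on the half-size region, by a constant depending only on $C,c_0,C_0,N$; similarly in the interior. By Arzelà–Ascoli, bounded sequences have subsequences converging in $C^1$. I refer to this as "elliptic estimates".

## 4. Subsolutions and first properties of solutions

**Lemma 3 (zero extension).** Let $G$ be open, $0\le w\in H^1_0(G)$, let $f\le\bar f$ be locally integrable with $\bar f\ge0$, and suppose $\int\nabla w\cdot\nabla\eta=\int f\eta$ for all bounded $\eta\in H^1_0(G)$ with bounded support. Then the zero extension of $w$ satisfies $-\Delta w\le\bar f\mathbf 1_G$ weakly in $\mathbb R^N$.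

*Proof.* The zero extension is in $H^1(\mathbb R^N)$. For $0\le\phi\in C^1_c(\mathbb R^N)$ and $\delta>0$ test with $\eta=\phi\min(w/\delta,1)$:
$$\int\min(w/\delta,1)\nabla w\cdot\nabla\phi+\frac1\delta\int_{\{w<\delta\}}\phi|\nabla w|^2=\int f\eta\le\int\bar f\,\phi\min(w/\delta,1).$$
Drop the second term and let $\delta\to0$. Then $\min(w/\delta,1)\to\mathbf 1_{\{w>0\}}$, and $\nabla w=0$ a.e. on $\{w=0\}$. So $\int\nabla w\cdot\nabla\phi\le\int_{\{w>0\}}\bar f\phi\le\int_G\bar f\phi$. $\square$

**Local maximum principle** (Han–Lin, *Elliptic Partial Differential Equations*, Thm 4.1). If $0\le w\in H^1(B_2)$, $-\Delta w\le Vw$ weakly and $\|V\|_{L^s(B_2)}\le L$ for some $s>N/2$, then $\sup_{B_1}w\le C(N,s,L)\|w\|_{L^2(B_2)}$.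

**Lemma 4 (small exponents).** Let $w\ge0$ be continuous and bounded on $B_r(x)$, $r\le1$, with $-\Delta w\le k_0w$ weakly, and let $q_0\in(0,1]$. Then $\sup_{B_{r/2}(x)}w\le C(N,k_0,q_0,r)\big(\int_{B_r(x)}w^{q_0}\big)^{1/q_0}$.

*Proof.* The function $w(x)e^{\sqrt{k_0}\,s}$ is subharmonic in $(x,s)\in\mathbb R^{N+1}$. The mean value inequality on balls of radius $b-a$ in $\mathbb R^{N+1}$ gives, for concentric balls and $\frac r2\le a<b<r$,
$$\sup_{B_a}w\le C(b-a)^{-N}\int_{B_b}w\le C(b-a)^{-N}\big(\sup_{B_b}w\big)^{1-q_0}I,\qquad I=\int_{B_r(x)}w^{q_0}.$$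
By Young's inequality, $\sup_{B_a}w\le\frac12\sup_{B_b}w+C(b-a)^{-N/q_0}I^{1/q_0}$. Take radii $a_0=\frac r2$, $a_{i+1}-a_i=(1-\tau)\tau^i\frac r2$ with $\tau<1$ so close to $1$ that $\frac12\tau^{-N/q_0}<1$. Iterating, $\sup_{B_{a_0}}w\le2^{-i}\sup_{B_{a_i}}w+CI^{1/q_0}\sum_{l<i}(\frac12\tau^{-N/q_0})^l$. As $w$ is bounded, $i\to\infty$ gives the claim. $\square$

**Lemma 5 (comparison in small balls).** Let $k_0>0$ and $\lambda_1(B_s)\ge2k_0$. There is $C=C(N,k_0,s)$ such that every $0\le w\in H^1(B_s)\cap C(\overline{B_s})$ with $-\Delta w\le k_0w$ weakly satisfies $\sup_{B_s}w\le C\max_{\partial B_s}w$.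

*Proof.* As $k_0<\lambda_1(B_s)$, there is $\zeta$ with $-\Delta\zeta=k_0\zeta$ in $B_s$ and $\zeta=1$ on $\partial B_s$, and it is smooth up to the boundary. Write $\zeta=1+\eta$, so $-\Delta\eta-k_0\eta=k_0$. Testing with $\eta^-=\max\{-\eta,0\}$ gives $\int|\nabla\eta^-|^2-k_0\int(\eta^-)^2=-k_0\int\eta^-\le0$; hence $\eta^-=0$ and $\zeta\ge1$. With $A=\max_{\partial B_s}w$ the function $z=w-A\zeta$ satisfies $-\Delta z\le k_0z$ and $z^+\in H^1_0(B_s)$. Testing with $z^+$, $\int|\nabla z^+|^2\le k_0\int(z^+)^2\le\frac12\int|\nabla z^+|^2$, so $z^+=0$ and $w\le A\sup\zeta$. $\square$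

**Lemma 6.** Let $u$ be a nontrivial solution of (1) in $\Omega_\varepsilon$. Then $u>0$, $u$ is bounded, $u\to0$ at infinity, $\max u$ is attained, and $u\in C^2(\Omega_\varepsilon)\cap C^1(\overline{\Omega_\varepsilon})\cap W^{2,m}_{loc}(\overline{\Omega_\varepsilon})$ for all $m<\infty$. The zero extension of $u$ satisfies $-\Delta u\le u^p$ weakly in $\mathbb R^N$.

*Proof.* Testing with $u_-=\max\{-u,0\}\in H^1_0$ gives $\int|\nabla u_-|^2+\lambda u_-^2=0$, so $u_-=0$ and $u\ge0$. Lemma 3 with $f=u^p-\lambda u$, $\bar f=u^p$ gives $-\Delta u\le u^{p-1}u$ in $\mathbb R^N$. By Sobolev's inequality $u^{p-1}$ is bounded, uniformly in $x$, in $L^s(B_2(x))$ for some $s>N/2$. For $N\ge3$ take $s=\frac{2N}{(N-2)(p-1)}$, which exceeds $\frac N2$ because $p-1<\frac4{N-2}$; for $N=2$ take $s$ large. The local maximum principle gives $\sup_{B_1(x)}u\le C\|u\|_{L^2(B_2(x))}$ with $C$ independent of $x$. So $u$ is bounded and tends to $0$ at infinity. Elliptic regularity gives the smoothness. Since $-\Delta u+\lambda u\ge0$, the strong maximum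 principle gives $u>0$, and then $\max u$ is attained. $\square$

## 5. The translation inequality on one end

**Lemma 7.** Let $u$ be a nontrivial solution of (1) in $\Omega_\varepsilon$. For $\varepsilon<\rho<\frac12$ and every $j$,
$$\tfrac12\int_{\partial\Omega^j\setminus B_\rho}(X_j\cdot\nu)|\partial_\nu u|^2\,d\sigma\le\int_{C_j\cap\partial B_\rho}\Big(\tfrac32|\nabla u|^2+\tfrac\lambda2u^2+F(u)\Big)d\sigma.\tag{8}$$

*Proof.* Take $Z$ from (2) with $X=X_j$; $\operatorname{div}Z=0$. Integrate over $\Omega^j\setminus\overline{B_\rho}$ truncated at height $t_k$ in the cylindrical end. This is a Lipschitz domain, and $Z$ is continuous up to its boundary and in $W^{1,m}$, so the divergence theorem holds. As $\rho>\varepsilon$, (6) shows that near $\partial\Omega^j\setminus B_\rho$ the domain $\Omega_\varepsilon$ coincides with $\Omega^j$. There $u=0$, $\nabla u=(\partial_\nu u)\nu$, and by (5) $Z\cdot\nu=\frac12(X_j\cdot\nu)|\partial_\nu u|^2\ge0$. The remaining boundary is $C_j\cap\partial B_\rho$ and the slice at height $t_k$. Everywhere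
$$|Z|\le\tfrac32|\nabla u|^2+\tfrac\lambda2u^2+F(u),$$
and the right side is integrable over $\Omega_\varepsilon$ because $u\in H^1$ is bounded. Hence the slice integrals of $|Z|$ tend to $0$ along some $t_k\to\infty$. $\square$

## 6. At the vertex of a cone the cut term disappears

The next lemma answers danger 2 of Section 2. It uses $\alpha_j<\pi$, strictly.

**Lemma 8.** Let $C=C_j$, $R>0$, and let $w\ge0$ be bounded on $C\cap B_R$, with $w\in W^{2,m}_{loc}\cap C^1$ on $(\overline C\setminus\{0\})\cap B_R$ for all $m<\infty$, $w=0$ on $\partial C\cap B_R\setminus\{0\}$, and $|\Delta w|\le k_0w$ a.e. Then $\int_{C\cap\partial B_\rho}(|\nabla w|^2+w^2)\,d\sigma\to0$ as $\rho\to0$.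

*Proof.* **Step 1: barriers.** We want positive supersolutions that do not vanish on $\partial C$. Take $\alpha'\in(\alpha_j,\pi)$, let $\psi'$ be the first eigenfunction on $C(e_j,\alpha')\cap S^{N-1}$, $m'=m(\alpha')$, $\gamma'=\gamma(\alpha')$. Then $\psi'\ge c>0$ on $\overline C\cap S^{N-1}$. If $N=2$, $\gamma'=\frac\pi{2\alpha'}>\frac12$. Choose $\gamma''\in(0,\gamma')$, with $\gamma''>\frac12$ if $N=2$, and a small $\kappa>0$. For $s\in\{\gamma'',-\kappa\}$ we have $m'-s(s+N-2)>0$, and by (3)
$$-\Delta(|x|^s\psi')=\big(m'-s(s+N-2)\big)|x|^{-2}\,|x|^s\psi'.$$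
So there is $R_1<R$ with $-\Delta(|x|^s\psi')\ge k_0|x|^s\psi'$ in $C\cap B_{R_1}$ for both $s$, and with $\lambda_1(B_{R_1})>k_0$.

**Step 2: comparison.** We show $w\le A|x|^{\gamma''}\psi'$. Choose $A$ so that this holds on $C\cap\partial B_{R_1}$. For $\delta>0$ put
$$z=A|x|^{\gamma''}\psi'+\delta|x|^{-\kappa}\psi'-w .$$
Since $-\Delta w\le k_0w$, we have $-\Delta z\ge k_0z$. Also $z\ge0$ on $\partial C$, on $|x|=R_1$, and, as $w$ is bounded, on $|x|=\tau$ for all small $\tau$. Testing with $z^-$ on $C\cap(B_{R_1}\setminus B_\tau)$ gives $\int|\nabla z^-|^2\le k_0\int(z^-)^2$, and $k_0<\lambda_1(B_{R_1})$ forces $z^-=0$. Let $\tau\to0$, then $\delta\to0$: $w\le C|x|^{\gamma''}$ in $C\cap B_{R_1}$.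

**Step 3: gradient.** For small $\rho$ the function $w_\rho(y)=w(\rho y)$ on $C\cap(B_2\setminus B_{1/2})$ satisfies $w_\rho\le C\rho^{\gamma''}$, $|\Delta w_\rho|\le k_0\rho^2w_\rho$, and $w_\rho=0$ on $\partial C$. Elliptic estimates give $|\nabla w_\rho|\le C\rho^{\gamma''}$ on $|y|=1$, that is, $|\nabla w|\le C\rho^{\gamma''-1}$ on $C\cap\partial B_\rho$. Hence the integral is $O(\rho^{N-1+2\gamma''-2})=O(\rho^{N-3+2\gamma''})$. The exponent is positive: for $N\ge3$ because $\gamma''>0$, for $N=2$ because $\gamma''>\frac12$. $\square$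

## 7. The neck domain carries no positive solution of $-\Delta v\ge v^p$

This answers danger 1. The wide cone was built for it.

**Lemma 9.** There is no positive $v\in C^2(D)$ with $-\Delta v\ge v^p$ in $D$.

*Proof.* **Step 1: a lower bound in the wide cone.** Recall $D\supset C_1\supset\overline{C'}\setminus\{0\}$. Let $\psi$ be the first eigenfunction on $C'\cap S^{N-1}$ and $H=|x|^{-(\gamma+N-2)}\psi(x/|x|)$. By (3), $H$ is positive and harmonic in $C'$; it vanishes on $\partial C'\setminus\{0\}$ and tends to $0$ at infinity. As $v>0$ on the compact set $\overline{C'}\cap\partial B_1\subset D$, there is $c>0$ with $v\ge cH$ there. The function $v-cH$ is superharmonic in $C'\setminus\overline{B_1}$, nonnegative on the boundary, and its lower limit at infinity is $\ge0$. So $v\ge cH$ in $C'\setminus B_1$.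

**Step 2: compare with the first eigenvalue of a large ball.** Fix $\theta\in(0,\frac12)$. For $\rho\ge4$ the ball $B=B(\rho e_N,\theta\rho)$ has its closure in $C(e_N,\frac\pi6)\setminus B_1\subset C'$, where $\psi$ is bounded below and $\frac\rho2\le|x|\le\frac{3\rho}2$. So in $B$
$$-\Delta v\ge v^{p-1}v\ge c'\rho^{-(p-1)(\gamma+N-2)}v .$$
Let $\phi>0$ be the first Dirichlet eigenfunction of $B$. Since $\phi=0$ and $\partial_\nu\phi\le0$ on $\partial B$, Green's formula gives
$$\int_B(-\Delta v)\phi=\lambda_1(B)\int_Bv\phi+\int_{\partial B}v\,\partial_\nu\phi\le\lambda_1(B)\int_Bv\phi.$$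
Hence $c''\rho^{-2}=\lambda_1(B)\ge c'\rho^{-(p-1)(\gamma+N-2)}$ for all $\rho\ge4$. By (4), $(p-1)(\gamma+N-2)<2$, which is a contradiction for large $\rho$. $\square$

## 8. No blow-up as the neck closes

We use the Liouville theorems of Gidas–Spruck (Comm. PDE 6 (1981) and CPAM 34 (1981)): for $N\ge3$ and $1<p<\frac{N+2}{N-2}$, the equation $-\Delta v=v^p$ has no nontrivial nonnegative bounded $C^2$ solution in $\mathbb R^N$, nor in a half-space with $v$ continuous up to the boundary and $v=0$ there. For $N=2$ and $p<5$ apply the case $N=3$ to functions independent of $x_3$.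

**Proposition 10.** There are $\varepsilon_1,M>0$ such that $u\le M$ for every solution $u$ of (1) in $\Omega_\varepsilon$ with $\varepsilon<\varepsilon_1$ and $\lambda\in[0,\Lambda]$.

*Proof.* Otherwise there are $\varepsilon_n\to0$, $\lambda_n\in[0,\Lambda]$ and positive solutions $u_n$ with $M_n=\max u_n=u_n(x_n)\to\infty$. Put $\mu_n=M_n^{-(p-1)/2}\to0$. We pass to subsequences freely. A rescaling $v(y)=M_n^{-1}u_n(b+\mu_ny)$ satisfies $0\le v\le1$ and $-\Delta v+\lambda_n\mu_n^2v=v^p$.

**Case A: $\mu_n/\ell(x_n)\to0$.** The blow-up scale is finer than the geometry, so the limit sees only $\mathbb R^N$ or a half-space.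

If $\operatorname{dist}(x_n,\partial\Omega_{\varepsilon_n})/\mu_n\to\infty$, then $v_n(y)=M_n^{-1}u_n(x_n+\mu_ny)$ converges locally to a bounded nonnegative solution of $-\Delta v=v^p$ in $\mathbb R^N$ with $v(0)=1$. This contradicts Liouville.

Otherwise, along a subsequence the nearest boundary point $\hat x_n$ satisfies $|\hat x_n-x_n|\le C\mu_n=o(\ell(x_n))$, and since $\ell$ is 1-Lipschitz, $\ell(\hat x_n)/\mu_n\to\infty$. Let $v_n(y)=M_n^{-1}u_n(\hat x_n+\mu_ny)$, after the rotation in (7). With $t_n=\ell(\hat x_n)/\mu_n$, in $B_{c_0t_n}$ the domain of $v_n$ is $\{y_N>\varphi_n(y')\}$ with $\varphi_n(y')=t_n\varphi(y'/t_n)\to0$ in $C^2_{loc}$ (the function $\varphi$ depends on $n$, with the uniform bounds of (7)). By elliptic estimates the zero extensions of $v_n$ are uniformly Lipschitz on compact sets, and $v_n$ converges to a bounded $v\ge0$ with $-\Delta v=v^p$ in $\{y_N>0\}$, $v=0$ on $\{y_N=0\}$. The points corresponding to $x_n$ stay bounded and converge to some $\xi$ with $v(\xi)=1$; so $v\not\equiv0$. This contradicts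 Liouville.

**Case B: $\ell(x_n)\le C\mu_n$.** This is the only alternative along a subsequence. As $\mu_n\to0$, $\ell(x_n)<1$ eventually, so $\max\{|x_n|,\varepsilon_n\}\le C\mu_n$. Let $\varepsilon_n/\mu_n\to e\in[0,\infty)$.

**Case B1: $e>0$.** The blow-up happens at the scale of the neck; we land in $D$. Put $\tilde v_n(z)=M_n^{-1}u_n(\varepsilon_nz)$. By (6) it is defined on $D\cap B_{1/(2\varepsilon_n)}$, with
$$-\Delta\tilde v_n=(\varepsilon_n/\mu_n)^2(\tilde v_n^p-\lambda_n\mu_n^2\tilde v_n),\qquad 0\le\tilde v_n\le1=\tilde v_n(x_n/\varepsilon_n),$$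
and $x_n/\varepsilon_n$ bounded. Elliptic estimates on the fixed smooth domain $D$ give $\tilde v_n\to\tilde v$ locally in $C^1$ up to $\partial D$, where $-\Delta\tilde v=e^2\tilde v^p$ in $D$, $\tilde v=0$ on $\partial D$, and $\tilde v=1$ at a limit of $x_n/\varepsilon_n$. So $\tilde v\not\equiv0$, and $\tilde v>0$ because $D$ is connected. Then $v=e^{2/(p-1)}\tilde v$ is a bounded positive solution of $-\Delta v=v^p$ in $D$, $v=0$ on $\partial D$. This contradicts Lemma 9.

**Case B2: $e=0$.** The blow-up scale is much larger than the neck; the limit sees cones with a vertex, and we use the translation inequality. Let $v_n(y)=M_n^{-1}u_n(\mu_ny)$, extended by $0$, and $y_n=x_n/\mu_n$, which is bounded; $v_n(y_n)=1$. In $B_{1/(2\mu_n)}$ and outside $B_{\varepsilon_n/\mu_n}$ the domain is $\bigcup_jC_j$. So for each $j$, $v_n\to v$ in $C^1_{loc}(\overline{C_j}\setminus\{0\})$ with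
$$0\le v\le1,\qquad-\Delta v=v^p\ \text{in }C_j,\qquad v=0\ \text{on }\partial C_j\setminus\{0\}.$$

Write (8) for $u_n$ with radius $\rho\mu_n$, which is allowed for fixed $\rho>0$ and large $n$ since $\varepsilon_n<\rho\mu_n<\frac12$. Because $M_n^{p+1}=M_n^2\mu_n^{-2}$, the terms $|\nabla u_n|^2$, $\lambda_nu_n^2$, $F(u_n)$ become $M_n^2\mu_n^{-2}$ times $|\nabla v_n|^2$, $\lambda_n\mu_n^2v_n^2$, $F(v_n)$. So (8) holds for $v_n$ with $\lambda_n\mu_n^2$ in place of $\lambda$ and $\mu_n^{-1}\Omega^j$ in place of $\Omega^j$. The integrand on the left is nonnegative; restrict it to $\partial C_j\cap(B_L\setminus B_\rho)$, use (5), and let $n\to\infty$: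
$$\frac{\sin\alpha_j}2\int_{\partial C_j\cap(B_L\setminus B_\rho)}|\partial_\nu v|^2\,d\sigma\le\int_{C_j\cap\partial B_\rho}\Big(\tfrac32|\nabla v|^2+F(v)\Big)d\sigma .$$
Since $v^p\le v$, Lemma 8 applies with $k_0=1$, and $F(v)\le v^2$. So the right side tends to $0$ as $\rho\to0$, while the left side increases as $\rho$ decreases. Hence $\partial_\nu v=0$ on $\partial C_j\setminus\{0\}$. As $-\Delta v\ge0$ and $v\ge0$, Hopf's lemma gives $v\equiv0$ in every $C_j$.

So $v_n\to0$ locally uniformly on $\mathbb R^N\setminus\{0\}$. As $v_n(y_n)=1$ and $y_n$ is bounded, $y_n\to0$. Fix $s\in(0,1]$ with $\lambda_1(B_s)\ge2$. By Lemma 6, rescaled, $-\Delta v_n\le v_n^p\le v_n$ weakly in $\mathbb R^N$. Lemma 5 with $k_0=1$ gives $1=v_n(y_n)\le C\max_{\partial B_s}v_n\to0$, a contradiction. $\square$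

## 9. Normalizing at one point of each cone: proof of Theorem 1

Suppose Theorem 1 fails. Then there are $\varepsilon_n\to0$, $\lambda_n\in[0,\Lambda]$ and positive solutions $u_n$ in $\Omega_{\varepsilon_n}$, and $u_n\le M$ for large $n$ by Proposition 10. Let $P_j=\frac14e_j\in\Omega^j$ and $a_n=\max_ju_n(P_j)\in(0,M]$. After passing to a subsequence, $a_n=u_n(P_i)$ with $i$ fixed, $a_n\to a\ge0$, $\lambda_n\to\lambda$. Put $w_n=u_n/a_n$. Then
$$-\Delta w_n=V_nw_n,\quad V_n=u_n^{p-1}-\lambda_n,\quad|V_n|\le k_0:=M^{p-1}+\Lambda,\qquad w_n(P_i)=1,\quad w_n(P_j)\le1\ \text{for all }j.\tag{9}$$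
The functions $u_n$ may tend to $0$; this is allowed. By Lemma 3 with $f=V_nw_n$ and $\bar f=k_0w_n$, the zero extension satisfies
$$-\Delta w_n\le k_0w_n\quad\text{weakly in }\mathbb R^N.\tag{10}$$

**Step 1: a polynomial bound towards the sides of the cones.** The values at the $P_j$ control $w_n$ away from the vertex, with a possible loss near $\partial C_j$. Fix $\rho\in(0,\frac14)$ and take $n$ with $\varepsilon_n<\rho/2$, so that $\Omega_{\varepsilon_n}=\bigcup_jC_j$ in $\{\frac\rho2<|x|<\frac12\}$. Let $G=\{\frac34\rho\le|x|\le\frac7{16}\}$. For $x\in C_j\cap G$ let $r=|x|$, let $\vartheta$ be the angle between $x$ and $e_j$, and put $a(x)=\alpha_j-\vartheta>0$. Choose $c\in(0,\frac1\pi)$, depending on $\rho$, with $c\pi\cdot\frac7{16}\le\min\{\frac\rho8,\frac1{32}\}$.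

The ball $B(x,c\,r\,a(x))$ lies in $\{\frac\rho2<|y|<\frac12\}$, since $\frac34\rho-\frac\rho8>\frac\rho2$ and $\frac7{16}+\frac1{32}<\frac12$. It lies in $C_j$, since its points deviate in angle from $x$ by at most $\arcsin(c\,a(x))\le\frac\pi2c\,a(x)<a(x)$. By (9) and Harnack's inequality, values of $w_n$ in the ball of half the radius are comparable with a constant $C_H=C_H(N,k_0)$.

If $a(x)<\alpha_j/2$, move $x$ at constant radius along a great circle towards $e_j$ by the angle $\frac c4a(x)$. The new point is at distance at most $\frac c4ra(x)$, so it is in the half ball, and $a$ is multiplied by $1+\frac c4$. After at most $C(1+\ln\frac1{a(x)})_++C$ such steps we reach the set $\{\vartheta\le\alpha_j/2\}\cap G$. This is a compact connected subset of $C_j$ that contains $P_j$. On it $w_n\le Cw_n(P_j)\le C$ by a finite Harnack chain. Since each step costs a factor $C_H$,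
$$w_n(x)\le C\,a(x)^{-k}\qquad(x\in C_j\cap G),$$
with $C,k>0$ independent of $n$.

**Step 2: a uniform bound away from the vertex.** We turn the possibly nonintegrable bound into a sup bound by a small power. Choose $q_0\in(0,1]$ with $kq_0<1$. In polar coordinates around $e_j$,
$$\int_{C_j\cap G}w_n^{q_0}\le C\int_0^{\alpha_j}(\alpha_j-\vartheta)^{-kq_0}\sin^{N-2}\vartheta\,d\vartheta\le C .$$
Summing over $j$, $\int_Gw_n^{q_0}\le C$ for the zero extension. Balls of radius $\frac\rho4$ with centers in $\{\rho\le|x|\le\frac38\}$ lie in $G$, as $\frac\rho4<\frac1{16}$. By (10) and Lemma 4 on these balls,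
$$\sup_{\{\rho\le|x|\le3/8\}}w_n\le C(\rho)\quad\text{for all large }n.$$

**Step 3: a uniform bound at the vertex.** Fix $s_1\in(0,\frac14)$ with $\lambda_1(B_{s_1})\ge2k_0$ and use Step 2 with $\rho=s_1$. By (10) and Lemma 5, $w_n\le C\max_{\partial B_{s_1}}w_n\le C$ in $B_{s_1}$. So
$$w_n\le C\quad\text{in }\Omega_{\varepsilon_n}\cap B_{3/8},\qquad C\text{ independent of }n .$$
The neck no longer matters for upper bounds.

**Step 4: the limit in the $i$-th cone.** By elliptic estimates, along a subsequence $w_n\to w$ in $C^1_{loc}\big((\overline{C_i}\setminus\{0\})\cap B_{3/8}\big)$. Here $w\ge0$ is bounded, $w=0$ on $\partial C_i\cap B_{3/8}\setminus\{0\}$, and $w(P_i)=1$. As $u_n=a_nw_n\to aw$, we have $V_n\to V:=(aw)^{p-1}-\lambda$ locally uniformly, $|V|\le k_0$, and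
$$-\Delta w=Vw=a^{p-1}w^p-\lambda w .$$
Hence $w\in C^2(C_i\cap B_{3/8})$, $w$ is $W^{2,m}_{loc}$ up to $\partial C_i\setminus\{0\}$, $|\Delta w|\le k_0w$, and Lemma 8 applies to $w$.

**Step 5: the contradiction.** We pass to the limit in the translation inequality. Divide (8) for $u_n$, $j=i$, by $a_n^2$. On the right, $F(u_n)/a_n^2=\frac{u_n^{p-1}w_n^2}{p+1}\le M^{p-1}w_n^2$. On the left, restrict to $\partial C_i\cap(B_{1/3}\setminus B_\rho)$ and use (5). Letting $n\to\infty$, for every small $\rho>0$,
$$\frac{\sin\alpha_i}2\int_{\partial C_i\cap(B_{1/3}\setminus B_\rho)}|\partial_\nu w|^2\,d\sigma\le C\int_{C_i\cap\partial B_\rho}(|\nabla w|^2+w^2)\,d\sigma,$$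
with $C$ independent of $\rho$. As $\rho\to0$ the right side tends to $0$ by Lemma 8, and the left side increases. So $\partial_\nu w=0$ on $\partial C_i\cap B_{1/3}\setminus\{0\}$.

On the other hand $-\Delta w+k_0w=(V+k_0)w\ge0$, $w\ge0$ and $w(P_i)=1$. The strong maximum principle gives $w>0$ in $C_i\cap B_{3/8}$, and Hopf's lemma gives $\partial_\nu w<0$ on $\partial C_i\cap B_{1/3}\setminus\{0\}$. This contradiction proves Theorem 1, and with it Corollary 2. $\blacksquare$

The domain was built from $N,K,p$ alone and $\varepsilon_0$ depends in addition on $\Lambda$; so one domain works for all $\lambda\in[0,\Lambda]$ at once.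

## 10. A criterion for the other subcritical exponents, $N\ge3$

Where was $p<p^*$ used? Once in Lemma 9, called only in Case B1, and for $N=2$ also in the Liouville theorems. For $N\ge3$ this isolates one condition on the neck.

**Proposition 11.** Let $N\ge3$ and $1<p<\frac{N+2}{N-2}$. Let $C_j,\Omega^j$ be as in Section 3 with an arbitrary $\beta\in(0,\frac\pi2)$. Let $D$ be any domain with smooth boundary and $D\setminus B_1=\bigcup_jC_j\setminus B_1$, and define $\Omega_\varepsilon$, $0<\varepsilon<\frac18$, by (6). If the problem $-\Delta v=v^p$ in $D$, $v=0$ on $\partial D$, has no bounded positive solution, then the conclusion of Theorem 1 holds for this family $\Omega_\varepsilon$ and this $p$.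

*Proof.* The two relations in (6) are consistent on $B_{1/2}\setminus B_\varepsilon$, where both sets are $\bigcup_jC_j$. The set $\Omega_\varepsilon$ is connected: a path in $\varepsilon D$ between two points of $\varepsilon D\cap B_{1/2}$ can be kept inside $B_{1/2}$ by projecting it radially onto a ball $B_r$ with $\varepsilon<r<\frac12$ that contains both end points, because outside $B_\varepsilon$ it runs in cones; and each connected $\Omega^j$ meets $\varepsilon D\cap B_{1/2}$. The boundary is smooth, and the charts (7) exist as before, since the first case there used only that $\partial D\cap\overline{B_4}$ is a compact part of a smooth boundary. Sections 4, 5 and 6 use only (5), (6), the smoothness of $\partial\Omega_\varepsilon$ and $\alpha_j<\pi$. In Section 8, Case A uses (7) and the Liouville theorems, valid for all subcritical $p$ when $N\ge3$. Case B2 uses (6) and Lemmas 5, 6, 7, 8. In Case B1 the connectedness of $D$ gives a bounded positive solution $v=e^{2/(p-1)}\tilde v$ of $-\Delta v=v^p$ in $D$ with $v=0$ on $\partial D$,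 which is now excluded by hypothesis instead of Lemma 9. Section 9 uses Proposition 10, (5), (6), and Lemmas 3, 4, 5, 7, 8, and nothing else about $D$ or $p$. $\square$

For $p\ge p^*$ the hypothesis of Proposition 11 is not verified here for any $D$, and neither existence nor nonexistence is claimed in that range.
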